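# Dolbeault–Dirac operators on compact quantum Hermitian symmetric spaces: why the resolvent is compact

Throughout, $q$ is a real number with $0<q<1$, and $[x]_q=(q^x-q^{-x})/(q-q^{-1})$.

On a compact complex manifold with a Hermitian metric, the operator $\overline\partial+\overline\partial^\dagger$ has discrete spectrum with finite multiplicities, and the reason is ellipticity. Certain quantum homogeneous spaces also carry a Dolbeault complex and an inner product on forms. Does $\overline\partial+\overline\partial^\dagger$ still have discrete spectrum of finite multiplicity, with eigenvalues going to infinity in absolute value? We have no elliptic regularity theorem to quote, so the growth of the eigenvalues has to be produced by hand. The precise requirement is the following.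

**Definition (spectral triple).** A triple $(A,\mathcal H,D)$ is a spectral triple if $A$ is $*$-represented on the Hilbert space $\mathcal H$ by bounded operators, $D$ is self-adjoint with compact resolvent, and $[D,a]$ extends to a bounded operator for every $a\in A$.

We start with a case in which the whole spectrum can be computed.

## 1. The quantum sphere, where the spectrum is explicit

### 1.1 Matrix coefficients and the Haar norm

Nothing in this subsection is special to the sphere, so we fix conventions for every compact connected simply connected simple Lie group $G$ with complexified Lie algebra $\mathfrak g$. Let $U=U_q(\mathfrak g)$, with generators $E_i,F_i,K_i^{\pm1}$, put $q_i=q^{(\alpha_i,\alpha_i)/2}$, and let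
$$K_iE_jK_i^{-1}=q^{(\alpha_i,\alpha_j)}E_j,\quad K_iF_jK_i^{-1}=q^{-(\alpha_i,\alpha_j)}F_j,\quad [E_i,F_j]=\delta_{ij}\frac{K_i-K_i^{-1}}{q_i-q_i^{-1}},$$
$$\Delta E_i=E_i\otimes K_i+1\otimes E_i,\quad \Delta F_i=F_i\otimes 1+K_i^{-1}\otimes F_i,\quad E_i^*=K_iF_i,\quad F_i^*=E_iK_i^{-1},\quad K_i^*=K_i ,$$
together with the quantum Serre relations. Then $S(E_i)=-E_iK_i^{-1}$ and $S(F_i)=-K_iF_i$, so $S^2(E_i)=K_iE_iK_i^{-1}=q^{(\alpha_i,\alpha_i)}E_i$. Since $(2\rho,\alpha_i)=(\alpha_i,\alpha_i)$, this says $S^2=\mathrm{Ad}\,K_{2\rho}$ (and similarly on $F_i$), where $K_\mu=\prod K_i^{n_i}$ for $\mu=\sum n_i\alpha_i$. In every Hopf $*$-algebra $S(S(X)^*)=X^*$.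

A finite-dimensional module is of type 1 if it is a sum of weight spaces on which $K_i=q^{(\alpha_i,\mu)}$. Such modules are completely reducible. The irreducible ones are the $V_\lambda$, $\lambda$ dominant, with the classical weights and multiplicities. Each $V_\lambda$ has an inner product, unique up to scale, with $\langle Xv,v'\rangle=\langle v,X^*v'\rangle$; we call it invariant. Weight spaces are orthogonal for it.

For $V$ of type 1 put $c_{\xi,w}(X)=\xi(Xw)$, and let $C(V)$ be the span of these functionals. Then $\mathcal O=\mathcal O_q(G)=\bigoplus_\lambda C(V_\lambda)$, with product and coproduct dual to those of $U$ and $f^*(X)=\overline{f(S(X)^*)}$. The left action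
$$X\triangleright f=f_{(1)}\langle X,f_{(2)}\rangle$$
satisfies $X\triangleright c_{\xi,w}=c_{\xi,Xw}$ and $X\triangleright(fg)=(X_{(1)}\triangleright f)(X_{(2)}\triangleright g)$. Also
$$(X\triangleright f)^*=S(X)^*\triangleright f^* .\tag{1.1}$$
Indeed the left side at $Y$ is $\overline{f(S(Y)^*X)}$, and the right side is $\overline{f\big(S(YS(X)^*)^*\big)}$, where $S(YS(X)^*)=S(S(X)^*)S(Y)=X^*S(Y)$.

Let $\mathbf h$ be the Haar state: $\mathbf h$ is faithful and positive, $\mathbf h(1)=1$, and $f_{(1)}\mathbf h(f_{(2)})=\mathbf h(f)1=\mathbf h(f_{(1)})f_{(2)}$. Put $\|f\|^2=\mathbf h(f^*f)$. From the last equality $\mathbf h(X\triangleright f)=\varepsilon(X)\mathbf h(f)$. Since $(Y\triangleright a)b=Y_{(1)}\triangleright\big(a\,(S(Y_{(2)})\triangleright b)\big)$, we get $\mathbf h((Y\triangleright a)b)=\mathbf h(a(S(Y)\triangleright b))$. With (1.1) and $S(S(X)^*)=X^*$,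
$$\mathbf h\big((X\triangleright f)^*f'\big)=\mathbf h\big(f^*(X^*\triangleright f')\big).\tag{1.2}$$
So for fixed $\xi,\xi'$ the form $(w,w')\mapsto\mathbf h(c_{\xi,w}^*c_{\xi',w'})$ on $V_\lambda\times V_{\lambda'}$ is invariant. By Schur's lemma it is $0$ if $\lambda\ne\lambda'$, so the $C(V_\lambda)$ are mutually orthogonal. For $\lambda=\lambda'$ and $\xi=\xi'\neq0$ it is a positive multiple of the invariant inner product. Hence
$$\frac{\|X\triangleright c_{\xi,w}\|}{\|c_{\xi,w}\|}=\frac{\|Xw\|}{\|w\|}\qquad(\xi,w\ne0).\tag{1.3}$$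
This is the dictionary of the whole talk: *derivatives of functions are norms of vectors $Xw$ in a representation.*

Finally, let $e_t$ be an orthonormal basis of weight vectors of a type-1 module with an invariant inner product, $\xi_r$ the dual basis, $u_{rt}=c_{\xi_r,e_t}$. Then $\Delta u_{rt}=\sum_ku_{rk}\otimes u_{kt}$ and $u_{rt}^*(X)=\overline{\langle e_r,S(X)^*e_t\rangle}=\langle e_t,S(X)e_r\rangle$, so $u_{rt}^*=S(u_{tr})$. Therefore
$$\sum_iu_{ij}^*u_{ij}=1,\qquad \sum_ju_{ij}u_{ij}^*=1,\qquad \|u_{ij}f\|^2=\mathbf h(f^*u_{ij}^*u_{ij}f)\le\|f\|^2 .\tag{1.4}$$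
As the $u_{ij}$ span $\mathcal O$, left multiplication by any element of $\mathcal O$ is bounded for $\|\cdot\|$.

### 1.2 The sphere and its two derivations

Let $\mathfrak g=\mathfrak{sl}_2$ with $(\alpha,\alpha)=2$, so $q_1=q$, and drop the index. Let $V_{(j)}$ be the spin-$j$ module. Its weights are $m\alpha$ with $m=-j,\dots,j$, each of multiplicity one, $K=q^{2m}$ there, and $EF$ acts on the weight $m\alpha$ by $[j+m]_q[j-m+1]_q$. For $m\in\mathbb Z$ put
$$\mathcal E_m=\{f\in\mathcal O:\ K\triangleright f=q^{m}f\},\qquad B=\mathcal E_0=\mathcal O_q(\mathbb{CP}^1).$$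
So $B$ is spanned by the $c_{\xi,w}$ with $w$ of weight $0$ in $V_{(j)}$, $j=0,1,2,\dots$. For $f,g\in B$ the coproduct formulas give
$$F\triangleright(fg)=(F\triangleright f)g+f(F\triangleright g),\qquad E\triangleright(fg)=(E\triangleright f)g+f(E\triangleright g),$$
because $K^{\pm1}$ acts trivially on $B$. So $F\triangleright:B\to\mathcal E_{-2}$ and $E\triangleright:B\to\mathcal E_{2}$ are derivations. The two halves $\Omega^{(1,0)},\Omega^{(0,1)}$ of the Heckenberger–Kolb one-forms, with $\partial,\overline\partial$, are these two, in an order that will not matter. On each of them the norm is a positive constant times the Haar norm, and $\Omega^{(2,0)}=\Omega^{(0,2)}=0$. These facts are the case of the sphere of Steps 3.1, 4.1 and of (HK2) below, and nothing there depends on this section. Put $D_{\overline\partial}=$ closure of $\overline\partial+\overline\partial^\dagger$ on $B\oplus\Omega^{(0,1)}$, and $D_\partial$ likewise on $B\oplus\Omega^{(1,0)}$.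

### 1.3 The spectrum

**Proposition 1.** For $B=\mathcal O_q(\mathbb{CP}^1)$ both $(B,L^2(\Omega^{(\bullet,0)}),D_\partial)$ and $(B,L^2(\Omega^{(0,\bullet)}),D_{\overline\partial})$ are spectral triples. For each of the two operators there is $b'>0$ such that $D^2=b'[j]_q[j+1]_q$ on the spin-$j$ component, $j=0,1,2,\dots$

*Proof.* We treat $D_{\overline\partial}$; the other operator is identical.

**Functions.** Let $w$ be a unit vector of weight $0$ in $V_{(j)}$. Since $K^{-1}F=q^2FK^{-1}$,
$$\|Fw\|^2=\langle w,EK^{-1}Fw\rangle=q^2\langle w,EFw\rangle=q^2[j]_q[j+1]_q,\tag{1.5}$$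
and $\|Ew\|^2=\langle w,KFEw\rangle=\langle w,FEw\rangle=[j]_q[j+1]_q$, as $EF=FE$ on weight $0$. Every element of the spin-$j$ part $B_j$ is some $c_{\xi,w}$. By (1.3), $\|\overline\partial f\|^2=b'[j]_q[j+1]_q\|f\|^2$ on $B_j$, where $b'>0$ is independent of $j$. So $\overline\partial^\dagger\overline\partial=b'[j]_q[j+1]_q$ on $B_j$.

**One-forms.** The spin-$j$ part of $\mathcal E_{\pm2}$ is $\{c_{\xi,w'}\}$ with $w'$ of weight $\pm\alpha$ in $V_{(j)}$. It is $0$ for $j=0$ and has dimension $2j+1=\dim B_j$ for $j\ge1$. There $\overline\partial$ is injective on $B_j$, hence bijective onto the spin-$j$ one-forms. From $(\overline\partial\,\overline\partial^\dagger)\overline\partial=b'[j]_q[j+1]_q\,\overline\partial$ we see that $D^2=\overline\partial\,\overline\partial^\dagger$ is the same scalar on them.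

**Conclusion.** The spin-$j$ components are finite-dimensional, mutually orthogonal and preserved by $\overline\partial$, hence by $\overline\partial^\dagger$. So $D_{\overline\partial}$ is an orthogonal direct sum of finite Hermitian matrices and is self-adjoint. Since $[j]_q[j+1]_q\to\infty$, its resolvent is compact. Left multiplication by $a\in B$ is a bounded $*$-representation by (1.4) and $\mathbf h((af)^*f')=\mathbf h(f^*a^*f')$. Finally $[\overline\partial,a]f=(\overline\partial a)f$ is left multiplication by a fixed element of $\mathcal O$, hence bounded, and $[\overline\partial^\dagger,a]=-[\overline\partial,a^*]^\dagger$ is bounded too. $\square$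

For later comparison, note that second derivatives are explicit as well. On the weight $-\alpha$ we have $K^{-1}F=q^4F$ and $EF=[j-1]_q[j+2]_q$, so $\|F^2w\|^2=q^4[j-1]_q[j+2]_q\,\|Fw\|^2$. From $[a]_q[b]_q=\frac{q^{a+b}+q^{-a-b}-q^{a-b}-q^{b-a}}{(q-q^{-1})^2}$ one finds $[j]_q[j+1]_q-[j-1]_q[j+2]_q=[2]_q>0$. Hence
$$\|F^2w\|\le q\,\|Fw\|^2 .\tag{1.6}$$

### 1.4 What changes beyond rank one

Two things made the sphere easy, and both disappear.

*Functions.* In general a function is $c_{\xi,w}$ with $w\in V_\lambda$ invariant under a Levi subalgebra, and its first derivatives are the vectors $F_JF_sw$, where $\alpha_s$ is one distinguished simple root and $F_J$ are monomials in the other $F_j$. The sensible first attempt is to repeat (1.5) for the copy of $U_{q_s}(\mathfrak{sl}_2)$ of $\alpha_s$. Decompose $w=\sum_jw_j$ into its spin-$j$ parts; as in (1.5),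
$$\|F_sw\|^2=q_s^2\sum_{j\ge0}[j]_{q_s}[j+1]_{q_s}\|w_j\|^2 .\tag{1.7}$$
On the sphere only one spin occurs. In general several may occur. Formula (1.7) gives a good *upper* bound (we use it in Section 8), but a *lower* bound needs to know that $w$ does not sit mostly in small spins, and the subalgebra of $\alpha_s$ says nothing about that. On the sphere $EF$ acts on weight $0$ like a Casimir element, which sees all of $V_{(j)}$. We shall need a central operator that sees all of $V_\lambda$, and we shall have to pay for it with second derivatives of $f$.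

*Forms.* On the sphere, every $(0,1)$-form is $\overline\partial$ of a function. In complex dimension $n\ge2$ there are forms of intermediate degree, and growth must be proved for each degree separately.

## 2. Quantum Hermitian symmetric spaces and the two theorems

### 2.1 The algebra $B$

For a subset $S$ of the simple roots let $U_{\mathfrak l}=U_q(\mathfrak l_S)\subset U$ be the Hopf $*$-subalgebra generated by all $K_i^{\pm1}$ and by $E_j,F_j$ with $\alpha_j\in S$. The quantum flag manifold is
$$B=\mathcal O_q(G/L_S)=\{f\in\mathcal O:\ h\triangleright f=\varepsilon(h)f\ \ \forall h\in U_{\mathfrak l}\}.$$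
It is a $*$-subalgebra with $\Delta(B)\subset\mathcal O\otimes B$. Write $B^+=B\cap\ker\varepsilon$.

**Definition (cominuscule root).** Let $\theta$ be the highest root. A simple root $\alpha_s$ is cominuscule if its coefficient in $\theta$ is $1$. When $S$ is the set of all simple roots except one cominuscule root $\alpha_s$, $B$ is called a compact quantum Hermitian symmetric space.

*Example.* For $\mathfrak{sl}_N$, $\theta=\alpha_1+\dots+\alpha_{N-1}$, so every simple root is cominuscule. Omitting $\alpha_1$ gives quantum projective space $\mathcal O_q(\mathbb{CP}^{N-1})$; $N=2$ is the sphere, with $S=\emptyset$.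

From now on $B$ is a compact quantum Hermitian symmetric space and $\alpha_s$ is the omitted root. By the *$\alpha_s$-coefficient* of an element of the root lattice $Q$ we mean its coefficient on $\alpha_s$ in the basis of simple roots.

### 2.2 Covariant modules and their fibres

Let $\mathcal F$ be a left $\mathcal O$-covariant left $B$-module, with coaction $\omega\mapsto\omega_{(-1)}\otimes\omega_{(0)}$ and finite-dimensional fibre $V_{\mathcal F}=\mathcal F/B^+\mathcal F$. The fibre is a right $U_{\mathfrak l}$-module by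
$$[\omega]\triangleleft h=\langle h,\omega_{(-1)}\rangle[\omega_{(0)}].$$
We quote **Takeuchi's equivalence** (Takeuchi 1979; Müller–Schneider 1999): $\mathcal F\mapsto V_{\mathcal F}$ is an equivalence onto the finite-dimensional right $U_{\mathfrak l}$-modules that are type 1 with weights in the weight lattice of $\mathfrak g$, and $\omega\mapsto\omega_{(-1)}\otimes[\omega_{(0)}]$ identifies $\mathcal F$ with
$$\Big\{\textstyle\sum f_j\otimes v_j\in\mathcal O\otimes V_{\mathcal F}:\ \sum h\triangleright f_j\otimes v_j=\sum f_j\otimes v_j\triangleleft h\quad\forall h\in U_{\mathfrak l}\Big\}.\tag{2.1}$$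
In particular a covariant left $B$-linear map that is $0$ (resp. bijective) on fibres is $0$ (resp. bijective), and covariant submodules correspond to $U_{\mathfrak l}$-submodules of the fibre. In the picture (2.1) the class of $\sum f_j\otimes v_j$ in the fibre is $\sum\varepsilon(f_j)v_j$.

*Example.* On the sphere, the one-dimensional right module $v\triangleleft K=q^mv$ gives $\mathcal F=\mathcal E_m$.

### 2.3 The calculus

$\Omega^\bullet$ denotes the Heckenberger–Kolb calculus of $B$ (Heckenberger–Kolb, Proc. LMS 89 (2004); J. Algebra 305 (2006)). It is a left-covariant differential $*$-calculus with $\Omega^k=\Omega^1\wedge\dots\wedge\Omega^1$. Its covariant complex structure is a bigrading $\Omega^\bullet=\bigoplus\Omega^{(a,b)}$ of the algebra with $(\Omega^{(a,b)})^*=\Omega^{(b,a)}$ and $d=\partial+\overline\partial$ of bidegrees $(1,0)$ and $(0,1)$. Hence $\partial^2=\overline\partial^2=0$, $\partial\overline\partial=-\overline\partial\partial$, $(\partial\omega)^*=\overline\partial(\omega^*)$, and both satisfy the graded Leibniz rule. Moreover $\Omega^{(1,0)}=B\,\partial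 B$, $\Omega^{(0,1)}=B\,\overline\partial B$. We quote, with $n=\dim_{\mathbb C}G/L_S$:

* **(HK1)** Up to isomorphism there are exactly two finite-dimensional irreducible left-covariant first-order calculi over $B$, namely $(\Omega^{(1,0)},\partial)$ and $(\Omega^{(0,1)},\overline\partial)$.
* **(HK2)** The universal calculi of $(\Omega^{(1,0)},\partial)$ and $(\Omega^{(0,1)},\overline\partial)$ have fibre dimension $\binom na$ in degree $a$, and $\Omega^k$ has fibre dimension $\binom{2n}k$.

### 2.4 The Kähler form and the inner product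

The left-covariant real $(1,1)$-forms are spanned by one form $\kappa$. **Standing hypothesis:** $q$ lies in the range where $\kappa$ (unique up to a nonzero real scalar) is a covariant Kähler form and where the Hermitian form below is positive definite. This range includes all $q$ in some interval $(q_0,1)$. Rescaling $\kappa$ does not affect whether the theorems below hold.

Explicitly, $\kappa$ is central, real, left-coinvariant, $d\kappa=0$, and with $L=\kappa\wedge\cdot$ the maps $L^{n-k}:\Omega^k\to\Omega^{2n-k}$ are isomorphisms. Put $P^k=\ker L^{n-k+1}|_{\Omega^k}$ for $k\le n$ (primitive forms). Then $\Omega^\bullet=\bigoplus_{k\le n,\,0\le j\le n-k}L^jP^k$, compatibly with bidegrees, and $L^j$ is injective on $P^k$ for $j\le n-k$. Write $\ast_\kappa$ for the Hodge map, to keep it apart from the involution: for $\alpha\in P^{(a,b)}$, $k=a+b$, $0\le j\le n-k$,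
$$\ast_\kappa(L^j\alpha)=c_k\,i^{a-b}\frac{j!}{(n-k-j)!}L^{n-k-j}\alpha,\qquad c_k=(-1)^{k(k+1)/2}.\tag{2.2}$$

*Example.* For $n=1$: $\ast_\kappa f=f\kappa$ on functions, $\ast_\kappa=-i$ on $\Omega^{(1,0)}$ and $\ast_\kappa=i$ on $\Omega^{(0,1)}$.

The following can be read off (2.2). The map $\ast_\kappa$ is a left-covariant bimodule map, since $\kappa$ is central and coinvariant. It commutes with the involution, since $(L^j\alpha)^*=L^j\alpha^*$ with $\alpha^*\in P^{(b,a)}$ and $\overline{i^{a-b}}=i^{b-a}$. Applying (2.2) twice, $\ast_\kappa^2=c_k^2i^{2(a-b)}=(-1)^k=(-1)^{\deg}$. Counting bidegrees, $\ast_\kappa\Omega^{(a,b)}=\Omega^{(n-b,n-a)}$; in particular $\Omega^{2n}=\ast_\kappa\Omega^0=\Omega^{(n,n)}$.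

The inner product is $\langle\omega,\eta\rangle=\mathbf h(g(\omega,\eta))$ with
$$g(\omega,\eta)=(-1)^k\ast_\kappa\big(\ast_\kappa(\omega^*)\wedge\eta\big)\qquad(\omega,\eta\in\Omega^k),\tag{2.3}$$
different degrees being orthogonal. About the sign: replacing $\kappa$ by $-\kappa$ multiplies $\ast_\kappa$ on $\Omega^m$ by $(-1)^{n-m}$, hence $\ast_\kappa(\ast_\kappa(\omega^*)\wedge\eta)$ by $(-1)^n(-1)^{n-k}=(-1)^k$. So $(-1)^k$ only fixes the sign of $\kappa$. Since $\ast_\kappa$ is a bimodule map,
$$g(a\omega,\eta)=g(\omega,a^*\eta),\qquad g(\omega,\eta b)=g(\omega,\eta)b,\qquad g(\omega b,\eta)=b^*g(\omega,\eta).\tag{2.4}$$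
For $\omega\in\Omega^{(a,b)}$, $\eta\in\Omega^{(a',b')}$ of the same degree, $\ast_\kappa(\omega^*)\wedge\eta$ has bidegree $(n-a+a',n-b+b')$, so different bidegrees are orthogonal. On $B$, $g(f,f')=f^*f'$, so $\langle f,f\rangle=\|f\|^2$.

Let $L^2(\Omega^{(\bullet,0)})$, $L^2(\Omega^{(0,\bullet)})$ be the completions, both graded by the parity of the degree, and let $\dagger$ denote formal adjoints on algebraic forms. The Dolbeault–Dirac operators are $D_\partial$, the closure of $\partial+\partial^\dagger$ on $\bigoplus_a\Omega^{(a,0)}$, and $D_{\overline\partial}$, the closure of $\overline\partial+\overline\partial^\dagger$ on $\bigoplus_b\Omega^{(0,b)}$. The algebra $B$ acts by left multiplication.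

### 2.5 The statements

A *Dolbeault–Dirac pair of spectral triples* means that both triples in Theorem A are spectral triples. For $\mathcal O_q(\mathbb{CP}^{N-1})$ this is a result of Das, Ó Buachalla and Somberg (2018): the eigenvalues of $D_{\overline\partial}^2$ have finite multiplicity and tend to infinity. The text "Quantum Flag Manifolds: From Quantum Groups to Noncommutative Geometry" asks whether it holds for all compact quantum Hermitian symmetric spaces, and it does.

**Theorem A.** Under the standing hypothesis, for every compact quantum Hermitian symmetric space $B=\mathcal O_q(G/L_S)$, both $(B,L^2(\Omega^{(\bullet,0)}),D_\partial)$ and $(B,L^2(\Omega^{(0,\bullet)}),D_{\overline\partial})$ are spectral triples.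

**Theorem B.** Under the same hypothesis there are $0<c<C$ such that on the $V_\lambda$-isotypic component of $L^2(\Omega^{(0,\bullet)})$, and likewise of $L^2(\Omega^{(\bullet,0)})$,
$$c\,q^{-(\lambda,\theta)}\le1+D^2\le C\,q^{-(\lambda,\theta)} .$$
In particular $(1+D^2)^{-z}$ is trace class for all $z>0$. The same holds (with other constants), and one again obtains spectral triples, if the inner product is replaced by the restriction of $\mathbf h(f^*f')\,\beta'(v,v')$ on $\mathcal O\otimes V^{(0,\bullet)}$ (resp. $\mathcal O\otimes V^{(\bullet,0)}$; here $V^{(a,b)}$ is the fibre of $\Omega^{(a,b)}$ and $\Omega^{(a,b)}\subset\mathcal O\otimes V^{(a,b)}$ as in (2.1)), where $\beta'$ is any inner product for which different degrees are orthogonal.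

On the sphere $\lambda=j\alpha$, $\theta=\alpha$, $(\lambda,\theta)=2j$, and $[j]_q[j+1]_q$ is indeed of size $q^{-2j}$.

The *$\lambda$-isotypic part* of a covariant module is its part in $C(V_\lambda)\otimes V_{\mathcal F}$. Throughout, $C,c>0$ are constants independent of $\lambda$ and of the forms considered; they may change from line to line.

## 3. Tangent spaces, and forms as tensor products

### Step 3.1: the derivations are given by $U_{\mathfrak l}F_s$ and $U_{\mathfrak l}E_s$

**Purpose:** to write $\partial f$ and $\overline\partial f$ with elements of $U$, as on the sphere.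

For $h\in U_{\mathfrak l}$ and $f\in B$ we have $\langle Xh,f\rangle=\varepsilon(h)\langle X,f\rangle$ for $X\in U$, and in particular $\langle h,f\rangle=\varepsilon(h)\varepsilon(f)$. Since $\Delta(hE_s)=h_{(1)}E_s\otimes h_{(2)}K_s+h_{(1)}\otimes h_{(2)}E_s$, for $f,g\in B$
$$\langle hE_s,fg\rangle=\langle hE_s,f\rangle\varepsilon(g)+\varepsilon(f)\langle hE_s,g\rangle ,$$
and $\Delta(hF_s)=h_{(1)}F_s\otimes h_{(2)}+h_{(1)}K_s^{-1}\otimes h_{(2)}F_s$ gives the same for $hF_s$. So
$$T_-=U_{\mathfrak l}F_s|_B,\qquad T_+=U_{\mathfrak l}E_s|_B\qquad(\subset B^*)$$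
consist of $\varepsilon$-derivations. $U_{\mathfrak l}$ acts on $T_\pm$ by $h(X|_B)=(hX)|_B$; this is well defined because $\langle hX,f\rangle=\langle h,f_{(1)}\rangle\langle X,f_{(2)}\rangle$ with $f_{(2)}\in B$.

*$T_\pm$ are irreducible.* For $\alpha_j\in S$, $E_jF_s|_B=F_sE_j|_B=0$, and $K_jF_s|_B=q^{-(\alpha_j,\alpha_s)}F_sK_j|_B=q^{-(\alpha_j,\alpha_s)}F_s|_B$ for all $j$. So $F_s|_B$ is a highest weight vector of weight $-\alpha_s$ (if nonzero). In the Serre relation between $F_j$ and $F_s$ only the term with $F_s$ on the far right survives on $B$, so $F_j^{1-a_{js}}F_s|_B=0$, and $1-a_{js}=1+\langle-\alpha_s,\alpha_j^\vee\rangle$. A highest weight module whose generator satisfies these relations is finite-dimensional, hence irreducible or $0$. If $F_s|_B=0$, then $F_s\triangleright B=0$; by (1.1) and $S(F_s)^*=-(K_sF_s)^*=-E_s$, also $E_s\triangleright B=0$, as $B^*=B$. Then all of $U$ acts on $B$ through $\varepsilon$, so $B=\mathbb C$ and $\Omega^{(1,0)}=B\,\partial B=0$, against (HK2). So $T_-\ne0$. In the same way $E_s|_B$ is a lowest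 weight vector, $T_+$ is finite-dimensional and irreducible, and it is nonzero because $E_s|_B=0$ would give $F_s\triangleright B=0$ by the same use of (1.1). The weights of $T_\mp$ have $\alpha_s$-coefficient $\mp1$, so $T_-\neq T_+$.

*The calculi.* Let $T=T_\pm$, $X_i$ a basis, $e_i$ the dual basis of $T^*$, and $(\phi\triangleleft h)(X)=\phi(hX)$ on $T^*$. Let $\Gamma_T\subset\mathcal O\otimes T^*$ be the module (2.1) with fibre $T^*$. It is a $B$-bimodule, since elements of $B$ pass through the action of $U_{\mathfrak l}$ on both sides. An $X\in T$ acts on $B$ by $X\triangleright f=f_{(1)}\langle X,f_{(2)}\rangle$, and $h\triangleright(X\triangleright f)=(hX)\triangleright f$. Put $\mathrm df=\sum_iX_i\triangleright f\otimes e_i$. From $hX_i=\sum_je_j(hX_i)X_j$ we get $\sum_ihX_i\otimes e_i=\sum_jX_j\otimes e_j\triangleleft h$, so $\mathrm df\in\Gamma_T$. It satisfies $\mathrm d(fg)=(\mathrm df)g+f\,\mathrm dg$ because the $X_i$ are $\varepsilon$-derivations. $B\,\mathrm dB$ is a nonzero covariant submodule, and the fibre $T^*$ is irreducible,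 so $B\,\mathrm dB=\Gamma_T$ and $\Gamma_T$ is an irreducible calculus. The functionals $f\mapsto\phi([\mathrm df])$, $\phi\in(T^*)^*$, form exactly $T$, and isomorphic calculi have the same such space. So $\Gamma_{T_-},\Gamma_{T_+}$ are non-isomorphic, and by (HK1) they are $(\Omega^{(1,0)},\partial)$ and $(\Omega^{(0,1)},\overline\partial)$ in some order.

Let $\eth\in\{\partial,\overline\partial\}$ be the one with tangent space $T_-$, $\overline\eth$ the other one, and $\Omega^\eth,\Omega^{\overline\eth}$ the corresponding one-forms. So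
$$\eth f\ \leftrightarrow\ \sum_iX_i\triangleright f\otimes e_i,\qquad X_i\text{ a basis of }T_-.\tag{3.1}$$
The right $U_{\mathfrak l}$-weights of the fibre of $\Omega^\eth$ are those of $T_-$ (because $(\phi\triangleleft K)(X)=\phi(KX)$), so they have $\alpha_s$-coefficient $-1$; those of the fibre of $\Omega^{\overline\eth}$ have $\alpha_s$-coefficient $+1$.

### Step 3.2: the fibre is an algebra

**Purpose:** to compute fibres of products and of tensor products over $B$.

In fibres, $[(\partial f)g]=[\partial(fg)]-\varepsilon(f)[\partial g]=\varepsilon(g)[\partial f]$, as $f\mapsto[\partial f]$ is an $\varepsilon$-derivation; the same holds for $\overline\partial$. So $\Omega^1B^+\subset B^+\Omega^1$, inductively $\Omega B^+\subset B^+\Omega$, and applying the involution, $\Omega B^+=B^+\Omega$. Hence $V:=\Omega/B^+\Omega=\bigoplus V^{(a,b)}$ is an algebra, with $(vv')\triangleleft h=(v\triangleleft h_{(1)})(v'\triangleleft h_{(2)})$. Right multiplication by $b\in B$ on the fibre is multiplication by $\varepsilon(b)$, so the fibre of $\Omega^{(a,b)}\otimes_B\Omega^{(a',b')}$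 is $V^{(a,b)}\otimes V^{(a',b')}$. Weights add under products; as $V^{(1,0)}$ and $V^{(0,1)}$ have $\alpha_s$-coefficients of opposite sign $\pm1$, the weights of $V^{(1,1)}$ have $\alpha_s$-coefficient $0$.

### Step 3.3: factorization

**Purpose:** to show that mixed forms are full tensor products. This is what later lets a coefficient map pass through $\partial$ or $\overline\partial$.

**Lemma 3.3.** The wedge maps $\Omega^{(a,0)}\otimes_B\Omega^{(0,b)}\to\Omega^{(a,b)}$ and $\Omega^{(0,b)}\otimes_B\Omega^{(a,0)}\to\Omega^{(a,b)}$ are isomorphisms.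

*Proof.* Let $W=\Omega^{(0,1)}\wedge\Omega^{(1,0)}$ and $W'=\Omega^{(1,0)}\wedge\Omega^{(0,1)}$, sub-bimodules of $\Omega^{(1,1)}$. Since $\overline\partial(b\eta)=\overline\partial b\wedge\eta+b\,\overline\partial\eta$, the map $\Omega^{(1,0)}\to\Omega^{(1,1)}/W$ induced by $\overline\partial$ is covariant and left $B$-linear. On fibres it preserves weights, but the $\alpha_s$-coefficients are $\pm1$ on the source and $0$ on the target; so it vanishes on fibres, hence is $0$. Thus $\overline\partial\Omega^{(1,0)}\subset W$, and likewise $\partial\Omega^{(0,1)}\subset W'$. Therefore $\partial\overline\partial b=-\overline\partial\partial b\in W\cap W'$ for $b\in B$.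

Compute $\partial(a\,\overline\partial b)$ in two ways: directly it is $\partial a\wedge\overline\partial b+a\,\partial\overline\partial b$; and since $a\,\overline\partial b=\overline\partial(ab)-(\overline\partial a)b$, it is $\partial\overline\partial(ab)-(\partial\overline\partial a)b+\overline\partial a\wedge\partial b$. So
$$\partial a\wedge\overline\partial b=\partial\overline\partial(ab)-(\partial\overline\partial a)b-a\,\partial\overline\partial b+\overline\partial a\wedge\partial b .$$
The first three terms on the right lie in $W\cap W'$. As $W'$ is spanned over $B$ by the $\partial a\wedge\overline\partial b$ and $W$ by the $\overline\partial a\wedge\partial b$, we get $W'\subset W$ and $W\subset W'$. So $\Omega^{(1,1)}=W+W'=W=W'$.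

$\Omega^{(a,b)}$ is spanned by products of $a$ forms of type $(1,0)$ and $b$ of type $(0,1)$ in arbitrary order. By $W=W'$ they can be reordered, so both wedge maps are surjective and $\dim V^{(a,b)}\le\dim V^{(a,0)}\dim V^{(0,b)}$. Further, $(\Omega^{(\bullet,0)},\partial)$ is generated by $B$ and $\partial B$, so it is a quotient of the universal calculus of $(\Omega^{(1,0)},\partial)$, and $\dim V^{(a,0)}\le\binom na$ by (HK2); similarly $\dim V^{(0,b)}\le\binom nb$. So
$$\tbinom{2n}k=\sum_{a+b=k}\dim V^{(a,b)}\le\sum_{a+b=k}\dim V^{(a,0)}\dim V^{(0,b)}\le\sum_{a+b=k}\tbinom na\tbinom nb=\tbinom{2n}k .$$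
Equality holds everywhere. The wedge maps are surjective between fibres of equal dimension, hence bijective on fibres, hence bijective. $\square$

## 4. Norms, frames, and the reduction to compact resolvent

It is convenient to turn the right action into left actions. Put $h\cdot v=v\triangleleft S(h)$ on $V$. The condition in (2.1) is equivalent to
$$\sum h_{(1)}\triangleright f_j\otimes h_{(2)}\cdot v_j=\varepsilon(h)\sum f_j\otimes v_j\qquad\forall h\in U_{\mathfrak l}.\tag{4.1}$$
(Apply (2.1) with $h_{(1)}$ and then act by $S(h_{(2)})$; conversely apply (4.1) with $h_{(1)},h_{(2)}$ and then act by $h_{(3)}$.) Products of forms are $(f\otimes v)(f'\otimes v')=ff'\otimes vv'$.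

### Step 4.1: the norm on forms is a tensor norm

**Purpose:** to show that the inner product, defined through the Hodge map, is just Haar norm times an inner product on the fibre.

By covariance of $\ast_\kappa$, $\wedge$ and the involution, $\Delta g(\omega,\eta)=\omega_{(-1)}^*\eta_{(-1)}\otimes g(\omega_{(0)},\eta_{(0)})$. Applying $\varepsilon$ to the second factor,
$$g(\omega,\eta)=\omega_{(-1)}^*\eta_{(-1)}\,\beta_V([\omega_{(0)}],[\eta_{(0)}]),\qquad\beta_V=\varepsilon\circ g .$$
$\beta_V$ descends to $V$ by (2.4) and $\Omega B^+=B^+\Omega$; it is conjugate-linear in the first slot.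

*Invariance.* Since $g(\omega,\eta)\in B$, pairing with $h\in U_{\mathfrak l}$ and using $\langle h,f^*\rangle=\overline{\langle S(h)^*,f\rangle}$ gives $\beta_V(v\triangleleft S(h_{(1)})^*,v'\triangleleft h_{(2)})=\varepsilon(h)\beta_V(v,v')$. Replace $v'$ by $v'\triangleleft S^{-1}(h_{(3)})$ and use $S^{-1}(h_{(2)})h_{(1)}=\varepsilon(h)$: we get $\beta_V(v\triangleleft S(h)^*,v')=\beta_V(v,v'\triangleleft S^{-1}(h))$. As $S(h)^*=S^{-1}(h^*)$, this says
$$\beta_V(h\star v,v')=\beta_V(v,h^*\star v'),\qquad h\star v:=v\triangleleft S^{-1}(h).$$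
Because $h\cdot v=S^2(h)\star v=(K_{2\rho}hK_{2\rho}^{-1})\star v$ and $K_{2\rho}\in U_{\mathfrak l}$, the actions $\cdot$ and $\star$ have the same submodules.

*Positivity.* Decompose $V=\bigoplus\sigma\otimes M_\sigma$ with $\sigma$ running over $\star$-irreducibles and $M_\sigma$ multiplicity spaces. Each $\sigma$ has an invariant inner product $\beta_\sigma$: by the first paragraph of the proof of Lemma 4.3, $\sigma$ embeds in the restriction of some $V_{\lambda_0}$. By Schur's lemma $\beta_V=\bigoplus\beta_\sigma\otimes m_\sigma$ with sesquilinear $m_\sigma$. Write $(\mathcal O\otimes\sigma)^{inv}$ for the solutions of (4.1) in $\mathcal O\otimes\sigma$. Then $\Omega=\bigoplus(\mathcal O\otimes\sigma)^{inv}\otimes M_\sigma$, where each $(\mathcal O\otimes\sigma)^{inv}\ne0$ by Takeuchi's equivalence, and the form on $\Omega$ is the sum of (the positive definite form $\mathbf h(f^*f')\beta_\sigma$ on $(\mathcal O\otimes\sigma)^{inv}$)$\,\otimes m_\sigma$. By the standing hypothesis the total is positive definite. Evaluating on $x\otimes m$ with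 $x\ne0$ gives $m_\sigma(m,m)>0$ for $m\ne0$. So every $m_\sigma$, hence $\beta_V$, is positive definite: *the norm of $\Omega$ is the restriction of the Hilbert tensor norm of $(\mathcal O,\|\cdot\|)\otimes(V,\beta_V)$.*

### Step 4.2: multiplications are bounded

**Purpose:** to show that multiplication by fixed elements costs only constants.

Left multiplication was done in (1.4). For right multiplication we quote that $\mathbf h(xy)=\mathbf h(y\,\sigma_{\mathbf h}(x))$, where $\sigma_{\mathbf h}$ acts by left and right actions of powers of $K_{2\rho}$ (Klimyk–Schmüdgen §11.3). In a weight basis $\sigma_{\mathbf h}(u_{ij}^*)=t_{ij}u_{ij}^*$ with $t_{ij}>0$, so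
$$\|fu_{ij}\|^2=\mathbf h(u_{ij}^*f^*fu_{ij})=t_{ij}\,\mathbf h(f^*fu_{ij}u_{ij}^*).$$
The numbers $\mathbf h(f^*fu_{ij}u_{ij}^*)$ are therefore $\ge0$, and by (1.4) they sum over $j$ to $\|f\|^2$. Hence $\|fu_{ij}\|^2\le t_{ij}\|f\|^2$. *Left and right multiplication by any fixed element of $\mathcal O$ are bounded.*

### Step 4.3: frames

**Purpose:** to describe a form by finitely many functions, at bounded cost.

**Lemma 4.3 (frames).** Let $\mathcal F=\Omega^{(a,b)}$. There are finitely many left $B$-linear maps $\gamma_r:\mathcal F\to B$, bounded in the $L^2$-norms, and $\tau_r\in\mathcal F$ with $\omega=\sum_r\gamma_r(\omega)\tau_r$ for all $\omega\in\mathcal F$. Moreover $\gamma_r$ maps the $\lambda$-isotypic part of $\mathcal F$ into $\bigoplus_{\lambda'}B_{\lambda'}$, $B_{\lambda'}=B\cap C(V_{\lambda'})$, with $\lambda'-\lambda$ in a fixed finite set. Consequently every left $B$-linear map $\phi:\Omega^{(a,b)}\to\Omega^{(a',b')}$ is bounded.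

*Example.* On the sphere take $\mathcal F=\mathcal E_{-2}$ and the spin-$1$ matrix $u$, and let $t$ be the index of the vector $e_t$ of weight $+\alpha$. Put $\gamma_r(f)=fu_{rt}$, which has $K$-weight $0$ and so lies in $B$, and $\tau_r=S^{-1}(u_{tr})$. Applying the antihomomorphism $S^{-1}$ to $\sum_ru_{tr}S(u_{rt})=1$ gives $\sum_ru_{rt}S^{-1}(u_{tr})=1$, so $f=\sum_r\gamma_r(f)\tau_r$: three functions describe $f$.

*Proof.* *An embedding.* There is a finite-dimensional type-1 $U$-module $N$ with a $U_{\mathfrak l}$-embedding $\iota:(V^{(a,b)},\cdot)\to N$. It suffices to treat an irreducible $U_{\mathfrak l}$-module of type 1 with integral highest weight $\mu$. Let $\lambda_0$ be the dominant weight in the Weyl orbit of $\mu$ and $v_\mu\in V_{\lambda_0}$ the extremal vector of weight $\mu$. For $\alpha_j\in S$ we have $(\mu,\alpha_j)\ge0$, so $|\mu+\alpha_j|>|\mu|=|\lambda_0|$. Weights of $V_{\lambda_0}$ have length at most $|\lambda_0|$, so $\mu+\alpha_j$ is not a weight and $E_jv_\mu=0$. Hence $U_{\mathfrak l}v_\mu\subset V_{\lambda_0}$ is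 irreducible of highest weight $\mu$. By complete reducibility $\iota$ has a $U_{\mathfrak l}$-linear left inverse $p$.

*The maps.* Let $e_r$ be an orthonormal weight basis of $N$, $\xi_r$ the dual basis, $u_{rt}=c_{\xi_r,e_t}$. Put
$$\gamma_r\Big(\sum f_j\otimes v_j\Big)=\sum_jf_j\,c_{\xi_r,\iota v_j}.$$
Applying $h\triangleright$ gives $\sum(h_{(1)}\triangleright f_j)\,c_{\xi_r,\iota(h_{(2)}\cdot v_j)}=\varepsilon(h)\gamma_r(\cdot)$ by (4.1), so the value lies in $B$. The map is left $B$-linear, and bounded by Steps 4.1 and 4.2. Since $C(V_\lambda)C(N)\subset C(V_\lambda\otimes N)\subset\bigoplus_{\lambda'\in\lambda+\mathrm{wt}(N)}C(V_{\lambda'})$, the claim on isotypic parts holds.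

*The elements.* Put $\tau_r=\sum_tS^{-1}(u_{tr})\otimes p(e_t)$. Since $S^{-1}$ reverses coproducts, $X\triangleright S^{-1}(u_{tr})=\sum_dS^{-1}(u_{dr})\,u_{td}(S^{-1}(X))$. With $h_{(2)}\cdot p(e_t)=p(h_{(2)}e_t)=\sum_mu_{mt}(h_{(2)})p(e_m)$,
$$\sum_th_{(1)}\triangleright S^{-1}(u_{tr})\otimes h_{(2)}\cdot p(e_t)=\sum_{d,m}S^{-1}(u_{dr})\,u_{md}\big(h_{(2)}S^{-1}(h_{(1)})\big)\otimes p(e_m)=\varepsilon(h)\tau_r ,$$
because $h_{(2)}S^{-1}(h_{(1)})=\varepsilon(h)$. So $\tau_r\in\mathcal F$. Applying $S^{-1}$ to $\sum_ru_{tr}S(u_{rd})=\delta_{td}$ gives $\sum_ru_{rd}S^{-1}(u_{tr})=\delta_{td}$. Writing $\iota v_j=\sum_da_{jd}e_d$,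
$$\sum_r\gamma_r(\omega)\tau_r=\sum_{j,d,t}f_ja_{jd}\sum_ru_{rd}S^{-1}(u_{tr})\otimes p(e_t)=\sum_jf_j\otimes p\iota v_j=\omega .$$

*Boundedness of $\phi$.* $\phi(\omega)=\sum_r\gamma_r(\omega)\phi(\tau_r)$, and $b\mapsto b\,\phi(\tau_r)$ is bounded by Step 4.2. $\square$

### Step 4.4: everything except compactness

**Purpose:** to isolate what remains to be proved.

The isotypic components for the left coaction are finite-dimensional, mutually orthogonal (Section 1.1 and Step 4.1), and preserved by the covariant maps $\partial,\overline\partial$, hence by their adjoints. So $D_\partial,D_{\overline\partial}$ are orthogonal direct sums of finite Hermitian matrices, and are self-adjoint. Left multiplication by $a\in B$ is a bounded $*$-representation by (2.4) and Step 4.2. On algebraic forms $[\overline\partial,a]\omega=\overline\partial a\wedge\omega$ and $[\overline\partial^\dagger,a]=-[\overline\partial,a^*]^\dagger=-(\overline\partial(a^*)\wedge\cdot)^\dagger$. Left multiplication by a form $\zeta\leftrightarrow\sum x_i\otimes e_i$ is $f\otimes v\mapsto\sum x_if\otimes e_iv$,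 which is bounded. So $[D_{\overline\partial},a]$ is bounded on algebraic forms. If $\omega_m\to\omega$ with $\omega_m$ algebraic and $D_{\overline\partial}\omega_m\to D_{\overline\partial}\omega$, then $a\omega_m\to a\omega$ and $D_{\overline\partial}a\omega_m=aD_{\overline\partial}\omega_m+[D_{\overline\partial},a]\omega_m$ converges. Hence $a\,\mathrm{dom}\,D_{\overline\partial}\subset\mathrm{dom}\,D_{\overline\partial}$ and the commutator extends boundedly. The same holds for $D_\partial$. *Only compactness of the resolvent remains for Theorem A.*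

### Step 4.5: first derivatives are controlled by $\eth f$

**Purpose:** to relate $\|\eth f\|$ to the operators $X\triangleright$.

Lift the basis $X_i$ of $T_-$ in (3.1) to $U_{\mathfrak l}F_s$. Every $X\in U_{\mathfrak l}F_s$ agrees on $B$ with a combination of the $X_i$ as a functional, hence also as an operator $X\triangleright$ on $B$, as $\Delta B\subset\mathcal O\otimes B$. By Step 4.1 and (3.1),
$$\|X\triangleright f\|\le C_X\,\|\eth f\|\qquad(f\in B,\ X\in U_{\mathfrak l}F_s).\tag{4.2}$$

## 5. The Kähler identities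

These are in Ó Buachalla, Adv. Math. 322 (2017); we prove what we need.

### Step 5.1: Stokes

**Purpose:** to integrate by parts. Let $\int=\mathbf h\circ\ast_\kappa:\Omega^{2n}\to\mathbb C$. Claim: $\int d=0$.

Put $\chi=\mathbf h\circ\ast_\kappa\circ d$ on $\Omega^{2n-1}$. By covariance and invariance of $\mathbf h$, $\omega_{(-1)}\chi(\omega_{(0)})=\chi(\omega)1$. Applying $\mathbf h$, $\chi(\omega)=\chi(\omega')$ with $\omega'=\mathbf h(\omega_{(-1)})\omega_{(0)}$. The form $\omega'$ is coinvariant, so $\omega'\leftrightarrow1\otimes v$ with $v\in V^{2n-1}$ invariant under $U_{\mathfrak l}$, by (2.1). The Hodge map gives $V^{2n-1}\cong V^1$ as $U_{\mathfrak l}$-modules, whose weights have $\alpha_s$-coefficient $\pm1$; so $v=0$ and $\chi=0$. As $\Omega^{2n}=\Omega^{(n,n)}$, also $\int\partial=\int\overline\partial=0$.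

### Step 5.2: the adjoints

**Purpose:** to show $\partial^\dagger=-\ast_\kappa\overline\partial\ast_\kappa$ and $\overline\partial^\dagger=-\ast_\kappa\partial\ast_\kappa$.

Let $\eta\in\Omega^k$, $\omega\in\Omega^{k-1}$. By Step 5.1 applied to $\partial\big(\ast_\kappa(\eta^*)\wedge\omega\big)=\partial{\ast_\kappa}(\eta^*)\wedge\omega+(-1)^{k}\ast_\kappa(\eta^*)\wedge\partial\omega$,
$$\langle\eta,\partial\omega\rangle=(-1)^k\int\ast_\kappa(\eta^*)\wedge\partial\omega=-\int\partial{\ast_\kappa}(\eta^*)\wedge\omega .$$
Put $\nu=\ast_\kappa\partial\ast_\kappa(\eta^*)\in\Omega^{k-1}$. Then $\ast_\kappa\nu=(-1)^{k-1}\partial\ast_\kappa(\eta^*)$, so the right side is $-(-1)^{k-1}\int\ast_\kappa\nu\wedge\omega=-\langle\nu^*,\omega\rangle$. Finally $\nu^*=\ast_\kappa\overline\partial\ast_\kappa\eta$. Exchanging $\partial$ and $\overline\partial$ gives the second formula.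

### Step 5.3: the two Laplacians agree

**Purpose:** to prove $\partial\partial^\dagger+\partial^\dagger\partial=\overline\partial\,\overline\partial^\dagger+\overline\partial^\dagger\overline\partial$.

Put $\Lambda=\ast_\kappa^{-1}L\ast_\kappa$. From (2.2), for $\alpha\in P^k$,
$$\Lambda L^j\alpha=j(n-k-j+1)L^{j-1}\alpha\qquad(0\le j\le n-k+1),\tag{5.1}$$
where both sides vanish at $j=0$ and at $j=n-k+1$.

Let $\alpha\in P^{(a,b)}$, $k=a+b$. As $\partial\kappa=0$, $L^{n-k+1}\partial\alpha=\partial L^{n-k+1}\alpha=0$. Write $\partial\alpha=\sum_jL^j\alpha_j$ with $\alpha_j\in P^{k+1-2j}$. Then $\sum_jL^{n-k+1+j}\alpha_j=0$. The terms with $j=0,1$ vanish because $\alpha_0,\alpha_1$ are primitive of degrees $k+1,k-1$. For $j\ge2$ we have $n-k+1+j\le n-(k+1-2j)$, so $L^{n-k+1+j}$ is injective on $P^{k+1-2j}$, and these terms lie in different Lefschetz summands. Hence $\alpha_j=0$ for $j\ge2$, and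
$$\partial\alpha=\alpha_0+L\alpha_1,\qquad\alpha_0\in P^{(a+1,b)},\ \alpha_1\in P^{(a,b-1)}$$
(with $\alpha_0=0$ if $k=n$). Since $L$ commutes with $\partial$, (5.1) gives
$$[\Lambda,\partial]L^j\alpha=\big(j(n-k-j)-j(n-k-j+1)\big)L^{j-1}\alpha_0+\big((j+1)-j\big)(n-k-j+1)L^j\alpha_1$$
$$=-jL^{j-1}\alpha_0+(n-k-j+1)L^j\alpha_1 .$$
On the other hand, by (2.2),
$$\ast_\kappa\partial\ast_\kappa L^j\alpha=c_ki^{a-b}\tfrac{j!}{(n-k-j)!}\ast_\kappa\big(L^{n-k-j}\alpha_0+L^{n-k-j+1}\alpha_1\big)$$
$$=i^{2(a-b)+1}\big[c_kc_{k+1}\,jL^{j-1}\alpha_0+c_kc_{k-1}(n-k-j+1)L^j\alpha_1\big]$$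
(for $j=0$ the first term is absent, as $L^{n-k}\alpha_0=0$). With $c_kc_{k+1}=(-1)^{k+1}$, $c_kc_{k-1}=(-1)^k$ and $i^{2(a-b)}=(-1)^k$ this is
$$i\big[-jL^{j-1}\alpha_0+(n-k-j+1)L^j\alpha_1\big]=i[\Lambda,\partial]L^j\alpha .$$
So $\overline\partial^\dagger=-\ast_\kappa\partial\ast_\kappa=-i[\Lambda,\partial]$. For $\overline\partial$ write $\overline\partial\alpha=\alpha_0+L\alpha_1$ with types $(a,b+1)$, $(a-1,b)$. The only change is that the phase becomes $i^{2(a-b)-1}$, so $\ast_\kappa\overline\partial\ast_\kappa=-i[\Lambda,\overline\partial]$ and $\partial^\dagger=i[\Lambda,\overline\partial]$. Using $\partial\overline\partial=-\overline\partial\partial$,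
$$\overline\partial\,\overline\partial^\dagger+\overline\partial^\dagger\overline\partial=-i(\overline\partial\Lambda\partial-\overline\partial\partial\Lambda+\Lambda\partial\overline\partial-\partial\Lambda\overline\partial),$$
$$\partial\partial^\dagger+\partial^\dagger\partial=i(\partial\Lambda\overline\partial-\partial\overline\partial\Lambda+\Lambda\overline\partial\partial-\overline\partial\Lambda\partial),$$
and the two right sides are equal. Call the common operator $\Delta$.

### Step 5.4: three consequences

**Purpose:** to trade $\overline\partial$ for $\partial$.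

* **(K1)** For $\omega\in\Omega^{(0,k)}$: $\|D_{\overline\partial}\omega\|^2=\langle\Delta\omega,\omega\rangle=\|\partial\omega\|^2+\|\partial^\dagger\omega\|^2=\|\partial\omega\|^2$, since $\partial^\dagger\omega$ would have bidegree $(-1,k)$. For $\omega\in\Omega^{(k,0)}$: $\|D_\partial\omega\|^2=\|\overline\partial\omega\|^2$.
* **(K2)** For $f\in B$: $\langle\Delta f,f\rangle=\|\partial f\|^2=\|\overline\partial f\|^2$.
* **(K3)** If $f\in B$ and $\Delta f=\epsilon f$, then $\|\overline\eth\eth f\|=\epsilon\|f\|$. Indeed, with $\eta=\eth f$, Step 5.3 gives $\|\overline\eth\eta\|^2+\|\overline\eth^\dagger\eta\|^2=\|\eth\eta\|^2+\|\eth^\dagger\eta\|^2$. Here $\overline\eth^\dagger\eta=0$ by bidegree, $\eth\eta=0$, and $\eth^\dagger\eta=\eth^\dagger\eth f=\Delta f=\epsilon f$.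

## 6. Functions: eigenvalues of $\Delta$ on $B_\lambda$ grow like $q^{-(\lambda,\theta)}$

The aim of this section is the bound $1+\epsilon\ge c\,q^{-(\lambda,\theta)}$ for every eigenvalue $\epsilon$ of $\Delta$ on $B_\lambda$.

$B_\lambda$ is the span of the $c_{\xi,w}$ with $\xi\in V_\lambda^*$ and $w\in V_\lambda^{\mathfrak l}$, the $U_{\mathfrak l}$-invariant vectors. $\Delta$ commutes with the coaction, so $\Delta c_{\xi,w}=c_{\xi,\Delta_\lambda w}$ for an operator $\Delta_\lambda$ on $V_\lambda^{\mathfrak l}$. For fixed $\xi\ne0$ the form $\mathbf h(c_{\xi,w}^*c_{\xi,w'})$ is a positive multiple of $\langle w,w'\rangle$, so $\Delta_\lambda$ is self-adjoint. **Fix a unit eigenvector $w$, $\Delta_\lambda w=\epsilon w$, and $\xi\ne0$, and put $f=c_{\xi,w}$.** Then $\Delta f=\epsilon f$ and $\|\eth f\|^2=\epsilon\|f\|^2$ by (K2). The vector $w$ has weight $0$, and $E_jw=F_jw=0$ for $\alpha_j\in S$. In what follows $F_J,F_{J'}$ denote monomials in the $F_j$ with $\alpha_j\in S$.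

### Step 6.1: first derivatives

**Purpose:** to bound the vectors with one factor $F_s$. By (4.2) and (1.3),
$$\|F_JF_sw\|\le C_J\,\epsilon^{1/2}.\tag{6.1}$$

### Step 6.2: a large central operator

**Purpose:** to find an operator on $V_\lambda$ that is at least $q^{-2(\lambda,\theta)}$ and can be evaluated on $w$.

On tensor products of finite-dimensional type-1 modules let $\mathcal K(v\otimes v')=q^{-(\mu,\nu)}v\otimes v'$ for $v,v'$ of weights $\mu,\nu$. Then
$$\mathcal K\Delta(E_i)\mathcal K^{-1}=E_i\otimes1+K_i^{-1}\otimes E_i,\qquad\mathcal K\Delta(F_i)\mathcal K^{-1}=F_i\otimes K_i+1\otimes F_i,$$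
$$\Delta^{op}(E_i)=E_i\otimes1+K_i\otimes E_i,\qquad\Delta^{op}(F_i)=F_i\otimes K_i^{-1}+1\otimes F_i .$$
(For instance $E_i\otimes K_i$ maps weights $(\mu,\nu)$ to $(\mu+\alpha_i,\nu)$; conjugation by $\mathcal K$ multiplies it by $q^{-(\alpha_i,\nu)}$, which cancels $K_i$.) So $\Delta^{op}$ is Lusztig's coproduct and $\mathcal K\Delta\mathcal K^{-1}$ is its bar-conjugate. Lusztig's quasi-$R$-matrix (*Introduction to Quantum Groups*, Thm 4.1.2) is a family $\Theta_\beta\in U_q(\mathfrak n_-)_{-\beta}\otimes U_q(\mathfrak n_+)_\beta$, $\beta\in Q^+$, with $\Theta_0=1$ and, for $\Theta=\sum_\beta\Theta_\beta$, $\Theta\cdot\mathcal K\Delta(x)\mathcal K^{-1}=\Delta^{op}(x)\Theta$. Hence $R=\Theta\mathcal K$ satisfies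
$$R\,\Delta(x)=\Delta^{op}(x)R\qquad(x\in U).\tag{6.2}$$

*Example.* For $\mathfrak{sl}_2$, $\Theta_\alpha=(q^{-1}-q)F\otimes E$. Indeed, comparing terms with second factor $E$ in the relation for $x=E$ gives $[\Theta_\alpha,E\otimes1]=(K-K^{-1})\otimes E$; with $\Theta_\alpha=tF\otimes E$ the left side is $-t\frac{K-K^{-1}}{q-q^{-1}}\otimes E$.

*The adjoint of $R$.* For $V,W$ irreducible with invariant inner products, we claim $R_{V,W}^\dagger=R_{21}:=\mathrm{flip}\circ R_{W,V}\circ\mathrm{flip}$. Since $\Delta(x)^\dagger=\Delta(x^*)$, taking adjoints in (6.2) on $W\otimes V$ and flipping shows that $\tilde R:=\mathrm{flip}\circ(R_{W,V})^\dagger\circ\mathrm{flip}$ also satisfies $\tilde R\Delta(x)=\Delta^{op}(x)\tilde R$ on $V\otimes W$. Let $v_{low}\in V$ be a lowest and $w_{high}\in W$ a highest weight vector. Both $R_{V,W}$ and $\tilde R$ multiply $v_{low}\otimes w_{high}$ by $q^{-(low,high)}$, where $(low,high)$ is the pairing of their weights. For $R_{V,W}$ this is because $\Theta_\beta$, $\beta\ne0$, has its first factor in $U_q(\mathfrak n_-)_{-\beta}$,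 which kills $v_{low}$. For $\tilde R$ it is because $R_{W,V}^\dagger=\mathcal K\Theta^\dagger$ and, for $\beta\neq0$, $\Theta_\beta^\dagger$ on $W\otimes V$ raises the weight of $w_{high}$ and lowers that of $v_{low}$ by $\beta$, so it gives $0$. Moreover $v_{low}\otimes w_{high}$ is cyclic. Indeed, $\Delta(F_j)(v_{low}\otimes w')=K_j^{-1}v_{low}\otimes F_jw'$, so we obtain $v_{low}\otimes W$. If the submodule contains $v'\otimes W$, then $\Delta(E_j)(v'\otimes w')=E_jv'\otimes K_jw'+v'\otimes E_jw'$ shows that it contains $E_jv'\otimes W$, so we obtain $V\otimes W$. Two intertwiners that agree on a cyclic vector are equal: $\tilde R=R_{V,W}$, which is the claim.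

*The operator $M$.* On $V_\lambda\otimes V_\theta$ put $M=R^\dagger R=R_{21}R\ge0$. It commutes with $\Delta(U)$. On $v_\lambda\otimes v_\theta$ (highest weight vectors) both $R$ and $R_{21}$ act by $q^{-(\lambda,\theta)}$, as $U_q(\mathfrak n_+)_\beta$, $\beta\ne0$, kills highest weight vectors. So $M=q^{-2(\lambda,\theta)}$ on the component $V_{\lambda+\theta}$, which has multiplicity one; with $P$ the orthogonal projection onto it,
$$M\ge q^{-2(\lambda,\theta)}P .\tag{6.3}$$

*Partial trace.* For $A\in\mathrm{End}_U(V_\lambda\otimes V_\theta)$ let $\Phi(A)=(\mathrm{id}\otimes\mathrm{Tr})\big((1\otimes K_{2\rho})A\big)\in\mathrm{End}(V_\lambda)$. With an orthonormal weight basis $e_a$ of $V_\theta$ and $K_{2\rho}e_a=k_ae_a$, $k_a>0$,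
$$\langle v,\Phi(A)v\rangle=\sum_ak_a\langle v\otimes e_a,A(v\otimes e_a)\rangle ,\tag{6.4}$$
so $\Phi$ preserves positivity. $\Phi(A)$ commutes with $U$: use
$$x\otimes1=(1\otimes S^{-1}(x_{(2)}))\Delta(x_{(1)})=\Delta(x_{(1)})(1\otimes S(x_{(2)})),\qquad K_{2\rho}S^{-1}(y)=S(y)K_{2\rho},$$
the latter from $S^2=\mathrm{Ad}K_{2\rho}$. Then
$$x\Phi(A)=(\mathrm{id}\otimes\mathrm{Tr})\big((1\otimes S(x_{(2)})K_{2\rho})A\Delta(x_{(1)})\big)=(\mathrm{id}\otimes\mathrm{Tr})\big((1\otimes K_{2\rho})A\Delta(x_{(1)})(1\otimes S(x_{(2)}))\big)=\Phi(A)x ,$$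
where the middle step is cyclicity of the trace in the second factor. So $\Phi(P)$ is a scalar. Multiplying by $K_{2\rho}$ and taking the trace over $V_\lambda$, that scalar is $\dim_q(\lambda+\theta)/\dim_q(\lambda)$, where $\dim_q(\lambda)=\mathrm{Tr}_{V_\lambda}K_{2\rho}=\prod_{\alpha>0}[(\lambda+\rho,\alpha)]_q/[(\rho,\alpha)]_q$ by Weyl's formula. As $\theta$ is dominant and $[x]_q$ is increasing for $x>0$, the scalar is $\ge1$. With (6.3) and positivity of $\Phi$,
$$\langle w,\Phi(M)w\rangle\ge q^{-2(\lambda,\theta)} .\tag{6.5}$$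

*Evaluation on $w$.* Let $\nu_a$ be the weight of $e_a$. As $w$ has weight $0$, $\mathcal K(w\otimes e_a)=w\otimes e_a$, so $R(w\otimes e_a)=\sum_by_{ba}w\otimes e_b$ with
$$y_{ba}=(\mathrm{id}\otimes\langle e_b,\cdot\,e_a\rangle)\Theta_{\nu_b-\nu_a}\in U_q(\mathfrak n_-)_{-(\nu_b-\nu_a)},$$
*independent of $\lambda$* (and zero unless $\nu_b-\nu_a\in Q^+$). By (6.4),
$$\langle w,\Phi(M)w\rangle=\sum_ak_a\|R(w\otimes e_a)\|^2=\sum_{a,b}k_a\|y_{ba}w\|^2 .\tag{6.6}$$
The weights $\nu_a$ are roots or $0$. Because $\alpha_s$ is cominuscule, their $\alpha_s$-coefficients lie in $\{-1,0,1\}$, so that of $\nu_b-\nu_a$ is at most $2$. Hence $y_{ba}$ is a combination of monomials in the $F_j$ with **at most two** factors $F_s$. Since $F_jw=0$ for $\alpha_j\in S$, $y_{ba}w$ is a fixed combination of vectors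
$$w,\qquad F_JF_sw,\qquad F_JF_sF_{J'}F_sw .\tag{6.7}$$

Here the attempt with first derivatives stops. The vectors of the first two kinds are bounded by $1$ and by (6.1). Those of the third kind are second derivatives of $f$, and (6.1) says nothing about them. On the sphere (1.6) bounds them, but by explicit computation. The equation $\eth^2f=0$ does not help: it only constrains what survives in the quotient $\Omega^\eth\wedge\Omega^\eth$.

### Step 6.3: second derivatives

**Purpose:** to bound the third kind of vector in (6.7). The Kähler identities control a *mixed* second derivative: $\|\overline\eth\eth f\|=\epsilon\|f\|$ by (K3). By Lemma 3.3, $\Omega^{(1,1)}$ is the full tensor product, so no information is lost in the wedge: the coefficients $\varphi_r$ of $\eth f$ in a frame have controlled $\overline\eth\varphi_r$. But the $\varphi_r$ are functions, and (K2) turns $\|\overline\eth\varphi_r\|$ into $\|\eth\varphi_r\|$, which is the wanted unmixed derivative.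

**Claim.** For all $F_J,F_{J'}$,
$$\|F_JF_sF_{J'}F_sw\|\le C_{J,J'}(\epsilon+\epsilon^{1/2}).\tag{6.8}$$

*Proof.* Let $\gamma_r,\tau_r$ be a frame of $\Omega^\eth$ (Lemma 4.3). By Lemma 3.3, $\Omega^{\overline\eth}\otimes_B\Omega^\eth\cong\Omega^{(1,1)}$. Since $\gamma_r$ is left $B$-linear, $\zeta\otimes\eta\mapsto\zeta\gamma_r(\eta)$ is well defined on the tensor product over $B$, so
$$\hat\gamma_r(\zeta\wedge\eta)=\zeta\,\gamma_r(\eta)$$
defines a left $B$-linear map $\hat\gamma_r:\Omega^{(1,1)}\to\Omega^{\overline\eth}$. Put $\delta_r=\overline\eth\circ\gamma_r-\hat\gamma_r\circ\overline\eth:\Omega^\eth\to\Omega^{\overline\eth}$. The derivative terms cancel: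
$$\delta_r(b\eta)=\overline\eth b\,\gamma_r(\eta)+b\,\overline\eth\gamma_r(\eta)-\overline\eth b\,\gamma_r(\eta)-b\,\hat\gamma_r(\overline\eth\eta)=b\,\delta_r(\eta).$$
So $\hat\gamma_r$ and $\delta_r$ are left $B$-linear, hence bounded by Lemma 4.3. Put $\varphi_r=\gamma_r(\eth f)\in B$. Then $\|\varphi_r\|\le C\epsilon^{1/2}\|f\|$, and by (K2), (K3),
$$\|\eth\varphi_r\|=\|\overline\eth\varphi_r\|\le\|\hat\gamma_r(\overline\eth\eth f)\|+\|\delta_r(\eth f)\|\le C(\epsilon+\epsilon^{1/2})\|f\| .$$

Write $\tau_r\leftrightarrow\sum_ig_{ri}\otimes e_i$ with fixed $g_{ri}\in\mathcal O$. By (3.1), the identity $\eth f=\sum_r\varphi_r\tau_r$ reads $X_i\triangleright f=\sum_r\varphi_rg_{ri}$. Let $x=F_JF_s$. Then $x\triangleright(\varphi_rg_{ri})=\sum(x_{(1)}\triangleright\varphi_r)(x_{(2)}\triangleright g_{ri})$. From $\Delta F_s=F_s\otimes1+K_s^{-1}\otimes F_s$ and $\Delta F_J\in U_{\mathfrak l}\otimes U_{\mathfrak l}$, each $x_{(1)}$ is either in $U_{\mathfrak l}$, acting on $\varphi_r\in B$ by $\varepsilon$, or in $U_{\mathfrak l}F_s$, where (4.2) applies.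 So $\|x_{(1)}\triangleright\varphi_r\|\le C(\|\varphi_r\|+\|\eth\varphi_r\|)$. Right multiplication by the fixed elements $x_{(2)}\triangleright g_{ri}$ is bounded (Step 4.2). Hence $\|F_JF_sX_i\triangleright f\|\le C(\epsilon+\epsilon^{1/2})\|f\|$. Finally $F_{J'}F_s\triangleright f$ is a fixed combination of the $X_i\triangleright f$ (Step 4.5), so $\|F_JF_sF_{J'}F_s\triangleright f\|\le C(\epsilon+\epsilon^{1/2})\|f\|$, and (1.3) gives (6.8). $\square$

### Step 6.4: the lower bound on functions

**Purpose:** to combine the two sides. By (6.1), (6.8), all vectors (6.7) have norm at most $C(1+\epsilon^{1/2}+\epsilon)$, so (6.6) gives $\langle w,\Phi(M)w\rangle\le C(1+\epsilon)^2$. With (6.5), $q^{-2(\lambda,\theta)}\le C(1+\epsilon)^2$, that is,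
$$1+\epsilon\ge c\,q^{-(\lambda,\theta)}\qquad\text{for every eigenvalue }\epsilon\text{ of }\Delta\text{ on }B_\lambda.\tag{6.9}$$
Since $\theta=\sum m_i\alpha_i$ with all $m_i\ge1$, for any $r$ only finitely many dominant $\lambda$ satisfy $(\lambda,\theta)\le r$.

## 7. From functions to forms, and the proof of Theorem A

For a form $\omega\in\Omega^{(0,k)}$ the natural plan is to bound its frame coefficients $\gamma_r(\omega)$, which are functions, by (6.9). If one tries to control $\overline\partial\gamma_r(\omega)$ by $\overline\partial\omega$, the trick of Step 6.3 would need $\hat\gamma_r(\zeta\wedge\eta)=\zeta\gamma_r(\eta)$ on $\Omega^{(0,1)}\wedge\Omega^{(0,k)}=\Omega^{(0,k+1)}$. But for $k\ge1$ the wedge map $\Omega^{(0,1)}\otimes_B\Omega^{(0,k)}\to\Omega^{(0,k+1)}$ is not injective, since $n\binom nk>\binom n{k+1}$ and these are the fibre dimensions (by the equalities in the proof of Lemma 3.3). So this definition is not available. The remedy is (K1): $\|D_{\overline\partial}\omega\|=\|\partial\omega\|$, and $\partial\omega$ lies in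 $\Omega^{(1,k)}$, which *is* a full tensor product.

### Step 7.1: the lower bound on forms

**Purpose:** to prove, for $\omega\in\Omega^{(0,k)}$ in the $\lambda$-isotypic component,
$$\langle(1+D_{\overline\partial}^2)\omega,\omega\rangle\ge c\,q^{-(\lambda,\theta)}\|\omega\|^2 .\tag{7.1}$$

Let $\gamma_r,\tau_r$ be a frame of $\mathcal F=\Omega^{(0,k)}$. By Lemma 3.3, $\Omega^{(1,0)}\otimes_B\mathcal F\cong\Omega^{(1,k)}$, so $\hat\gamma_r(\zeta\wedge\eta)=\zeta\gamma_r(\eta)$ is a well-defined left $B$-linear map $\Omega^{(1,k)}\to\Omega^{(1,0)}$. For $\delta_r=\partial\circ\gamma_r-\hat\gamma_r\circ\partial:\mathcal F\to\Omega^{(1,0)}$ we have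
$$\delta_r(b\eta)=\partial b\,\gamma_r(\eta)+b\,\partial\gamma_r(\eta)-\partial b\,\gamma_r(\eta)-b\,\hat\gamma_r(\partial\eta)=b\,\delta_r(\eta).$$
Both are bounded by Lemma 4.3, so by (K1)
$$\|\partial\gamma_r(\omega)\|^2\le C(\|\partial\omega\|^2+\|\omega\|^2)=C\big(\|D_{\overline\partial}\omega\|^2+\|\omega\|^2\big).$$
Now $\gamma_r(\omega)\in\bigoplus B_{\lambda'}$ with $\lambda'-\lambda$ in a fixed finite set, so $(\lambda',\theta)\ge(\lambda,\theta)-C$ for all $\lambda'$ that occur. The $B_{\lambda'}$ are mutually orthogonal and preserved by $\Delta$, so (6.9) and (K2) give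
$$c\,q^{-(\lambda,\theta)}\|\gamma_r(\omega)\|^2\le\|\partial\gamma_r(\omega)\|^2+\|\gamma_r(\omega)\|^2\le C\big(\|D_{\overline\partial}\omega\|^2+\|\omega\|^2\big).$$
As $\omega=\sum_r\gamma_r(\omega)\tau_r$ and $b\mapsto b\tau_r$ is bounded, $\|\omega\|^2\le C\sum_r\|\gamma_r(\omega)\|^2$. Summing over $r$ gives (7.1).

### Step 7.2: Theorem A

**Purpose:** to conclude. $D_{\overline\partial}^2=\Delta$ preserves the form degree, so (7.1) holds on the whole $\lambda$-component of $\Omega^{(0,\bullet)}$. Isotypic components are finite-dimensional, and only finitely many $\lambda$ have $(\lambda,\theta)\le r$. So the eigenvalues of $D_{\overline\partial}^2$ have finite multiplicity and tend to infinity, i.e. $D_{\overline\partial}$ has compact resolvent.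

For $D_\partial$ take $\omega\in\Omega^{(k,0)}$, the isomorphism $\Omega^{(0,1)}\otimes_B\Omega^{(k,0)}\cong\Omega^{(k,1)}$ of Lemma 3.3, $\delta_r=\overline\partial\circ\gamma_r-\hat\gamma_r\circ\overline\partial$, the identity $\|D_\partial\omega\|=\|\overline\partial\omega\|$ of (K1), and $\|\overline\partial\gamma_r(\omega)\|^2=\langle\Delta\gamma_r(\omega),\gamma_r(\omega)\rangle$ of (K2). The rest is word for word the same. With Step 4.4 this proves Theorem A. $\blacksquare$

## 8. Two-sided bounds, summability and other metrics: proof of Theorem B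

The lower bound is (7.1) and its analogue for $D_\partial$.

### Step 8.1: upper bound on functions

**Purpose:** to show $\epsilon\le Cq^{-(\lambda,\theta)}$, with $w,\epsilon,f$ as in Section 6. Here the decomposition (1.7) suffices.

*$\alpha_s$ is long.* With $\theta=\sum m_i\alpha_i$, the coroot $\theta^\vee=\sum_im_i\frac{(\alpha_i,\alpha_i)}{(\theta,\theta)}\alpha_i^\vee$ has integral coefficients in the simple coroots. As $m_s=1$, $(\alpha_s,\alpha_s)/(\theta,\theta)$ is a positive integer. It is at most $1$ because $\theta$ is a long root. So $(\alpha_s,\alpha_s)=(\theta,\theta)$, and $\alpha_s$ is in the Weyl orbit of $\theta$.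

*The bound on $F_sw$.* Decompose $w=\sum_jw_j$ into spin-$j$ parts for the $U_{q_s}(\mathfrak{sl}_2)$ of $\alpha_s$; $j\in\mathbb Z_{\ge0}$ as $w$ has weight $0$, and the parts are orthogonal. From $F_s^*F_s=E_sK_s^{-1}F_s=q_s^2E_sF_sK_s^{-1}$ we get (1.7). If $w_j\ne0$, then $E_s^jw_j\ne0$, so $j\alpha_s$ is a weight of $V_\lambda$; so is its dominant conjugate $j\theta$. Hence $\lambda-j\theta\in Q^+$, and pairing with the dominant $\theta$ gives $j(\theta,\theta)\le(\lambda,\theta)$. Therefore
$$[j]_{q_s}[j+1]_{q_s}\le Cq_s^{-2j}=Cq^{-j(\theta,\theta)}\le Cq^{-(\lambda,\theta)},\qquad\|F_sw\|^2\le Cq^{-(\lambda,\theta)} .$$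

*All first derivatives.* The map $T_-\to V_\lambda$, $X|_B\mapsto Xw$ ($X\in U_{\mathfrak l}F_s$), is well defined: if $X|_B=0$ then $X\triangleright B=0$ (Step 4.5), so $c_{\xi',Xw}=0$ for all $\xi'\in V_\lambda^*$ and $Xw=0$. It is $U_{\mathfrak l}$-linear and $T_-$ is irreducible, so the form on $T_-$ pulled back from $V_\lambda$ is a multiple of a fixed invariant inner product. The multiple is determined by the value $\|F_sw\|^2$ on the nonzero vector $F_s|_B$. Hence $\|X_iw\|\le C\|F_sw\|$ with $C$ independent of $\lambda$, and by (3.1), Step 4.1 and (1.3),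
$$\epsilon=\|\eth f\|^2/\|f\|^2\le C\sum_i\|X_iw\|^2\le C\|F_sw\|^2\le Cq^{-(\lambda,\theta)} .\tag{8.1}$$

### Step 8.2: upper bound on forms

**Purpose:** to transfer (8.1). Let $\omega\in\Omega^{(0,k)}$ lie in the $\lambda$-component, with a frame as in Step 7.1. Then
$$\partial\omega=\sum_r\big(\partial\gamma_r(\omega)\wedge\tau_r+\gamma_r(\omega)\,\partial\tau_r\big).$$
The maps $\eta\mapsto\eta\wedge\tau_r$ and $b\mapsto b\,\partial\tau_r$ are left $B$-linear, hence bounded. By (8.1), (K2) and the bounded shift $\lambda'-\lambda$, $\|\partial\gamma_r(\omega)\|^2\le Cq^{-(\lambda,\theta)}\|\omega\|^2$. As $q^{-(\lambda,\theta)}\ge1$, (K1) gives $\|D_{\overline\partial}\omega\|^2=\|\partial\omega\|^2\le Cq^{-(\lambda,\theta)}\|\omega\|^2$. For $D_\partial$ exchange $\partial$ and $\overline\partial$. This proves the two-sided bound.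

### Step 8.3: summability

**Purpose:** to show that $(1+D^2)^{-z}$ is trace class for $z>0$. The $\lambda$-component has dimension at most $(\dim V_\lambda)^2\dim V^{(0,\bullet)}$ (resp. $V^{(\bullet,0)}$), which is bounded by a polynomial in $\lambda$, while $(\lambda,\theta)\ge\sum_i(\lambda,\alpha_i)$ grows linearly. So
$$\mathrm{Tr}(1+D^2)^{-z}\le C\sum_\lambda(\dim V_\lambda)^2q^{z(\lambda,\theta)}<\infty .$$

### Step 8.4: other metrics

**Purpose:** to replace $\beta_V$ by an arbitrary inner product $\beta'$ on the fibre, with different degrees orthogonal. No Kähler identity is available for the new metric, so we compare.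

Let $\|\cdot\|'$ be the new norm. All inner products on the finite-dimensional fibre are equivalent, so $a^{-1}\|\cdot\|\le\|\cdot\|'\le a\|\cdot\|$ for some $a\ge1$. Isotypic components stay orthogonal, since the $C(V_\lambda)$ are orthogonal for $\mathbf h$, and left multiplication stays a bounded $*$-representation, since $\mathbf h((bf)^*f')=\mathbf h(f^*b^*f')$. Put $D'=\overline\partial+\overline\partial^{\dagger'}$, with $\dagger'$ the adjoint for the new inner product. The argument of Step 4.4 applies: $[\overline\partial,b]$ is a left multiplication by a form, hence bounded, and $[\overline\partial^{\dagger'},b]=-[\overline\partial,b^*]^{\dagger'}$.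

*Upper bound.* On the $\lambda$-component $\|\overline\partial\omega\|'\le a\|\overline\partial\omega\|\le a\|D_{\overline\partial}\omega\|\le Cq^{-(\lambda,\theta)/2}\|\omega\|'$, and $\overline\partial^{\dagger'}$ has the same norm there. So $1+D'^2\le Cq^{-(\lambda,\theta)}$.

*Lower bound.* Let $c$ be the constant of (7.1) and $\mu_\lambda:=c\,q^{-(\lambda,\theta)}-1$. For all but finitely many $\lambda$, $\mu_\lambda\ge\frac c2q^{-(\lambda,\theta)}>0$. Fix such a $\lambda$ and work in the $\lambda$-component. By (7.1), $D_{\overline\partial}^2\ge\mu_\lambda>0$, so there are no harmonic forms, and by finite-dimensional Hodge theory the $\overline\partial$-complex is exact on this component. If $\omega\perp\ker\overline\partial$, then $\overline\partial^\dagger\omega=0$, because $\mathrm{im}\,\overline\partial\subset\ker\overline\partial$. Hence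
$$\|\overline\partial\omega\|^2=\|D_{\overline\partial}\omega\|^2\ge\mu_\lambda\|\omega\|^2 .$$
Now let $\omega\perp'\ker\overline\partial$, and let $\omega_1$ be its $\perp$-projection onto $(\ker\overline\partial)^\perp$. Then $\omega-\omega_1\in\ker\overline\partial$, and $\omega$ has minimal $\|\cdot\|'$-norm in its coset of $\ker\overline\partial$, so $\|\omega_1\|'\ge\|\omega\|'$ and
$$\|\overline\partial\omega\|'\ge a^{-1}\|\overline\partial\omega_1\|\ge a^{-1}\mu_\lambda^{1/2}\|\omega_1\|\ge a^{-2}\mu_\lambda^{1/2}\|\omega_1\|'\ge a^{-2}\mu_\lambda^{1/2}\|\omega\|' .$$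
On $(\ker\overline\partial)^{\perp'}$ we have $D'^2=\overline\partial^{\dagger'}\overline\partial$, and on $\ker\overline\partial=\mathrm{im}\,\overline\partial$ we have $D'^2=\overline\partial\,\overline\partial^{\dagger'}$. So the eigenvalues of $D'^2$ on this component are the squares of the nonzero singular values of $\overline\partial$ for $\|\cdot\|'$, hence are $\ge a^{-4}\mu_\lambda$. The finitely many remaining $\lambda$ only affect the constant, since $1+D'^2\ge1$.

So the two-sided bound, compactness of the resolvent, and, as in Step 8.3, summability hold for $D'$. The same proof works for $\partial$ on $\Omega^{(\bullet,0)}$. This proves Theorem B. $\blacksquare$
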